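# A completion regular measure on the cardinal $\mathfrak b$ that is not $\tau$-additive

## 1. A topology on a cardinal read off from a coloring of pairs

Let $\kappa$ be a regular uncountable cardinal, identified with the set of ordinals below it. We use three facts about $\kappa$ all the time. A subset of $\kappa$ is bounded if and only if it has size $<\kappa$. A union of fewer than $\kappa$ sets of size $<\kappa$ has size $<\kappa$. Consequently, if a set of size $\kappa$ is divided into countably many pieces, one piece has size $\kappa$; we call this thinning. The sets $[\beta,\kappa)$ with $\beta<\kappa$ are called tails.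

Let $\omega+1=\omega\cup\{\infty\}$ be the one-point compactification of the discrete space $\omega$: each $\{n\}$ is open, and the sets $\{x: x\ge q\}$, $q<\omega$, are a base of neighborhoods of $\infty$ (with $\infty\ge q$ for all $q$).

**Definition 1.** Let $c:\{(\xi,\eta):\xi<\eta<\kappa\}\to\omega$ be a coloring. For $\eta<\kappa$ define $G_\eta:\kappa\to\omega+1$ by
$$G_\eta(\xi)=c(\xi,\eta)\ \text{ if }\xi<\eta,\qquad G_\eta(\xi)=\infty\ \text{ if }\xi\ge\eta. \tag{1}$$
The space $X_c$ is the set $\kappa$ with the coarsest topology that makes all $G_\eta$ continuous.

So the $\eta$-th coordinate sees everything from $\eta$ on as one point at infinity, and it distributes the points below $\eta$ over the integers in the way that the coloring dictates. Recall that a set $U$ in a space $X$ is functionally open if $U=\{x:f(x)\ne0\}$ for some continuous $f:X\to\mathbb R$; its complement is then called a zero set.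

**Proposition 1.** The map $\xi\mapsto(G_\eta(\xi))_{\eta<\kappa}$ embeds $X_c$ into $(\omega+1)^\kappa$, so $X_c$ is a zero-dimensional completely regular Hausdorff space. Every initial segment $[0,\beta)$, $\beta<\kappa$, is functionally open.

*Proof.* If $\xi<\xi'$, then $G_{\xi'}(\xi')=\infty$ while $G_{\xi'}(\xi)=c(\xi,\xi')\in\omega$. So the map is injective, and by the definition of the topology it is a homeomorphism onto its image. The product $(\omega+1)^\kappa$ is compact, Hausdorff and zero-dimensional, and its subspaces are completely regular, Hausdorff and zero-dimensional. For the second claim put $\theta_\beta(\xi)=1/(1+G_\beta(\xi))$ with $1/\infty=0$. This is continuous, and $\theta_\beta(\xi)\neq0$ if and only if $G_\beta(\xi)\neq\infty$, that is, $\xi<\beta$. $\square$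

We shall need the neighborhoods explicitly. For $\alpha<\kappa$, a finite $e\subset\kappa$ and $q<\omega$ let
$$W(\alpha,e,q)=\{\xi:\ G_\eta(\xi)=G_\eta(\alpha)\ (\eta\in e,\ \eta>\alpha),\quad G_\eta(\xi)\ge q\ (\eta\in e,\ \eta\le\alpha)\}. \tag{2}$$
These sets form a base of neighborhoods at $\alpha$. Indeed, for $\eta>\alpha$ the value $G_\eta(\alpha)=c(\alpha,\eta)$ is an isolated point of $\omega+1$. For $\eta\le\alpha$ the value is $\infty$, and finitely many conditions "$\ge q_\eta$" follow from one condition with the largest $q_\eta$.

**Example 1.** Suppose $c$ takes only finitely many values, say all $<N$. Then $[\eta,\kappa)=\{\xi:G_\eta(\xi)\ge N\}$ is open for every $\eta$, and $[0,\eta)$ is open by Proposition 1. Hence $\{\xi\}=[\xi,\xi+1)$ is open, and $X_c$ is discrete. So a coarser topology needs infinitely many colors.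

The purpose of this construction is to find a coloring so intricate that every open subset of $X_c$ is bounded or contains a tail, although by Proposition 1 every initial segment stays functionally open. The next section says why one wants this combination.

## 2. Completion regularity and $\tau$-additivity

Measures are countably additive and finite, possibly signed, and $|\mu|$ is the total variation. Let $X$ be completely regular. The Baire $\sigma$-algebra $\mathcal Ba(X)$ is the smallest one for which all continuous real functions on $X$ are measurable; $\mathcal B(X)$ is the Borel $\sigma$-algebra. A Baire measure lives on $\mathcal Ba(X)$, a Borel measure on $\mathcal B(X)$.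

**Definition 2.** A Baire measure $\mu$ is completion regular if its completion with respect to $|\mu|$ contains $\mathcal B(X)$. A Borel measure is completion regular if its restriction to $\mathcal Ba(X)$ is. Equivalently, for every $B\in\mathcal B(X)$ there are Baire sets
$$B_1\subset B\subset B_2\quad\text{with}\quad |\mu|(B_2\setminus B_1)=0. \tag{3}$$

On a metric space every closed set $C\neq\emptyset$ is the zero set of the distance to $C$. So Baire and Borel sets coincide there, and every Baire measure is completion regular.

**Definition 3.** A Borel measure $\mu$ is $\tau$-additive if $|\mu|(U_\alpha)\to|\mu|(U)$ for every increasing net of open sets $U_\alpha$ with union $U$. A Baire measure is $\tau$-additive if the same holds for every increasing net of functionally open sets whose union is functionally open.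

For example, if every open subset of $X$ is Lindelöf (such as $X=\mathbb R$), then every measure on $X$ is $\tau$-additive. Given the net, countably many $U_{\alpha_n}$ cover $U$. By directedness choose indices $\beta_n$, increasing in $n$, with $U_{\beta_n}\supset U_{\alpha_0}\cup\dots\cup U_{\alpha_n}$. Then $|\mu|(U_{\beta_n})\to|\mu|(U)$ by countable additivity, and the net of values is monotone.

In the other direction, let $D$ be a discrete space whose cardinality is a measurable cardinal. It carries a countably additive $\{0,1\}$-valued measure on all subsets that has total mass $1$ and vanishes at points. This measure is completion regular, since $D$ is metrizable. It is not $\tau$-additive, since the finite subsets of $D$ are open null sets that increase to $D$. So with a measurable cardinal there is a completion regular measure that is not $\tau$-additive. Without one, Moran constructed a Baire measure on $\mathbb R^{\mathfrak c}$ that is not $\tau$-additive, but it is not completion regular. The question is whether ZFC alone gives a completion regular measure, on some completely regular space, that is not $\tau$-additive. It does.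

For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$, and $f<^*g$ if $f(n)<g(n)$ for all but finitely many $n$. The cardinal $\mathfrak b$ is the least size of a subset of $\omega^\omega$ that has no $\le^*$-upper bound in $\omega^\omega$.

**Theorem 1 (ZFC).** There is a topology on the set $X=\mathfrak b$, homeomorphic to a subspace of $(\omega+1)^{\mathfrak b}$, hence completely regular Hausdorff, such that:

* (a) every initial segment $[0,\beta)$, $\beta<\mathfrak b$, is functionally open;
* (b) every open set is bounded in $\mathfrak b$ or contains a tail $[\beta,\mathfrak b)$.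

Consequently every Borel set $B$ is bounded or contains a tail. Put $\mu(B)=0$ in the first case and $\mu(B)=1$ in the second. Then $\mu$ is a completion regular measure which is not $\tau$-additive, both as a Borel measure and as a Baire measure.

## 3. Two topologies on $\omega_1$ that fail

Before using a coloring, try the familiar topologies on $\omega_1$ and the same measure: $0$ on bounded sets, $1$ on sets that contain a tail.

Take first the order topology. Recall that every continuous real function on $\omega_1$ is constant on a tail. The sets that are bounded or contain a tail form a $\sigma$-algebra (a countable union of bounded sets is bounded), and it contains $\{f\in O\}$ for every continuous $f$ and open $O\subset\mathbb R$. So every Baire set is of this kind, and $\mu$ is a Baire measure. The sets $[0,\beta]$ are open and closed, hence functionally open; they are null and increase to $\omega_1$. So $\mu$ is not $\tau$-additive. But it is not completion regular. The set $\Lambda$ of limit ordinals is closed. A Baire set $B_1\subset\Lambda$ misses all successors, so it contains no tail and is null. A Baire set $B_2\supset\Lambda$ is unbounded, so it has measure $1$. Thus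 (3) fails for $\Lambda$. The trouble is a closed set that is neither bounded nor contains a tail.

Take next the discrete topology. Now completion regularity is automatic, but by Ulam's theorem a countably additive finite measure on all subsets of $\omega_1$ that vanishes at points is zero. There are too many open sets for the measure to exist.

We therefore want many functionally open initial segments and few other open sets. The next section checks that (a) and (b) are exactly enough.

## 4. The measure from the bounded-or-tail dichotomy

Call a set null if it is contained in a Borel set of $|\mu|$-measure zero.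

**Proposition 2.** Let $\kappa$ be regular uncountable, and let $X=\kappa$ carry a completely regular topology in which every $[0,\beta)$, $\beta<\kappa$, is functionally open, and every open set is bounded or contains a tail. Then every Borel set is bounded or contains a tail. Put $\mu(B)=0$ in the first case and $\mu(B)=1$ in the second. Then $\mu$ is a completion regular measure that is not $\tau$-additive, both as a Borel and as a Baire measure. Its null sets are exactly the sets of size $<\kappa$, and unions of fewer than $\kappa$ null sets are null.

*Proof.* **Step 1: the measure exists.** Let $\Sigma$ be the family of sets that are bounded or contain a tail; no set is both. Complements exchange the two kinds. A countable union of sets in $\Sigma$ contains a tail if one of them does, and otherwise it is a countable union of bounded sets, hence bounded because $\operatorname{cf}\kappa=\kappa>\omega$. So $\Sigma$ is a $\sigma$-algebra. It contains the open sets, so $\mathcal B(X)\subset\Sigma$. Two sets that contain tails intersect, so among disjoint sets at most one has measure $1$; together with the remark on unions, this gives countable additivity of $\mu$ on $\Sigma$.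

**Step 2: completion regularity.** Let $B$ be Borel. If $B\subset[0,\beta)$, put $B_1=\emptyset$ and $B_2=[0,\beta)$, a functionally open, hence Baire, set with $\mu(B_2)=0$. If $B\supset[\beta,\kappa)$, put $B_1=[\beta,\kappa)$, a zero set, and $B_2=X$; then $B_2\setminus B_1=[0,\beta)$ is null. In both cases (3) holds.

**Step 3: failure of $\tau$-additivity.** The sets $[0,\beta)$, $\beta<\kappa$, are functionally open and increase to the functionally open set $X$. But $\mu([0,\beta))=0$ and $\mu(X)=1$. This refutes both forms of Definition 3.

**Step 4: null sets.** A set of size $<\kappa$ lies in some $[0,\beta)$, so it is null. A null set lies in a bounded Borel set, so it has size $<\kappa$. The last claim is the regularity of $\kappa$. $\square$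

## 5. The coloring property $(*)_\kappa$ forced by the neighborhoods

We return to $X_c$ and ask which property of $c$ makes every open set bounded or tail-containing. Suppose $U$ is open, and both $U$ and $F=X_c\setminus U$ have size $\kappa$. We want a point of $F$ that falls into a basic neighborhood contained in $U$.

Try the simplest kind of neighborhood. Suppose each $\alpha\in U$ has a neighborhood $W(\alpha,\{\eta^\alpha\},q)\subset U$ with one coordinate $\eta^\alpha>\alpha$, different for different $\alpha$. By thinning we may assume that $c(\alpha,\eta^\alpha)=w$ for $\kappa$ many $\alpha$. A point $\xi\in F$ with $\xi<\eta^\alpha$ and $c(\xi,\eta^\alpha)=w$ for one such $\alpha$ lies in that neighborhood, hence in $U$, a contradiction. If instead $\eta^\alpha\le\alpha$, we need $G_{\eta^\alpha}(\xi)\ge q$, and $\xi<\eta^\alpha$ with $c(\xi,\eta^\alpha)=q$ is enough. With several coordinates we need prescribed colors simultaneously. This suggests the following property.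

**Definition 4.** A coloring $c:\{(\xi,\eta):\xi<\eta<\kappa\}\to\omega$ satisfies $(*)_\kappa$ if for every $F\subset\kappa$ with $|F|=\kappa$, every $k\ge1$, every pairwise disjoint $\mathcal A\subset[\kappa]^k$ with $|\mathcal A|=\kappa$, and every $w\in\omega^k$, there are $\xi\in F$ and $a=\{\eta_0<\dots<\eta_{k-1}\}\in\mathcal A$ with
$$\xi<\eta_0\quad\text{and}\quad c(\xi,\eta_i)=w_i\ \text{ for all } i<k. \tag{4}$$
We also say that $(*)_\kappa$ holds if such a coloring exists.

A coloring with finitely many values never has this property: take $k=1$ and let $w_0$ be a color that is not used.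

To make the neighborhoods disjoint we recall the $\Delta$-system lemma. If $\kappa$ is regular uncountable and $(e_\alpha)_{\alpha\in U}$ are finite sets with $|U|=\kappa$, there are $A\subset U$ with $|A|=\kappa$ and a finite set $R$, the root, such that $e_\alpha\cap e_\beta=R$ for distinct $\alpha,\beta\in A$. For example, the sets $\{0,\alpha,\alpha+1\}$, with $\alpha$ a nonzero limit ordinal, have root $\{0\}$.

**Theorem 2.** Let $\kappa$ be regular uncountable, and let $c$ satisfy $(*)_\kappa$. Then every open subset of $X_c$ is bounded or contains a tail. Hence there is a completion regular non-$\tau$-additive $\{0,1\}$-valued measure on a subspace of $(\omega+1)^\kappa$ whose null sets are exactly the sets of size $<\kappa$.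

*Proof.* Suppose $U$ is open, and $U$ and $F=X_c\setminus U$ both have size $\kappa$.

**Step 1: uniform neighborhoods.** The aim is to make all combinatorial data the same for $\kappa$ many points. For $\alpha\in U$ choose a finite $e_\alpha$ and $q_\alpha<\omega$ with $W_\alpha:=W(\alpha,e_\alpha,q_\alpha)\subset U$. By the $\Delta$-system lemma pass to $\kappa$ many $\alpha$ for which the $e_\alpha$ have a root $R$. Discard the fewer than $\kappa$ many $\alpha\le\max R$ (none if $R=\emptyset$). The numbers $q_\alpha$ and $|e_\alpha\setminus R|$, the pattern of which elements of $e_\alpha\setminus R$ are $\le\alpha$, and the colors $c(\alpha,\eta)$ for $\eta\in e_\alpha\setminus R$, $\eta>\alpha$, take together countably many values. By thinning there are $A\subset U$ with $|A|=\kappa$, numbers $k,q<\omega$, a set $I\subset k$ and $w_i<\omega$ for $i\in k\setminus I$ such that for all $\alpha\in A$: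

* $e_\alpha\cap e_\beta=R$ for $\beta\in A\setminus\{\alpha\}$;
* $\alpha>\max R$ and $q_\alpha=q$;
* $e_\alpha\setminus R=\{\eta^\alpha_0<\dots<\eta^\alpha_{k-1}\}$;
* $\eta^\alpha_i\le\alpha$ if and only if $i\in I$, and $c(\alpha,\eta^\alpha_i)=w_i$ for $i\notin I$.

**Step 2: the root imposes no condition high up.** Let $F'=\{\xi\in F:\xi>\max R\}$; it has size $\kappa$. For $\xi\in F'$ and $\rho\in R$ we have $G_\rho(\xi)=\infty$. For $\alpha\in A$ every $\rho\in R$ is $\le\alpha$, so the condition at $\rho$ in $W_\alpha$ is $G_\rho(\xi)\ge q$, which holds for all $\xi\in F'$. If $k=0$, there is no other condition, so $F'\subset W_\alpha\subset U$, a contradiction.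

**Step 3: the other coordinates are met by $(*)_\kappa$.** Let $k\ge1$. The sets $e_\alpha\setminus R$, $\alpha\in A$, are $\kappa$ many pairwise disjoint $k$-element sets. Put $w_i=q$ for $i\in I$. By $(*)_\kappa$ there are $\xi\in F'$ and $\alpha\in A$ with $\xi<\eta^\alpha_0$ and $G_{\eta^\alpha_i}(\xi)=c(\xi,\eta^\alpha_i)=w_i$ for all $i<k$. If $i\notin I$, then $w_i=c(\alpha,\eta^\alpha_i)=G_{\eta^\alpha_i}(\alpha)$, as (2) asks. If $i\in I$, then $w_i=q\ge q$, as (2) asks. With Step 2, $\xi\in W_\alpha\subset U$, which contradicts $\xi\in F$.

So one of $U$, $X_c\setminus U$ has size $<\kappa$ and is bounded, which is the first claim. The second follows from Propositions 1 and 2. $\square$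

It remains to find, in ZFC, a regular uncountable $\kappa$ and a coloring with $(*)_\kappa$.

## 6. Coloring by recursion when $2^\lambda=\lambda^+$

The natural attempt defines $c(\cdot,\eta)$ by recursion on $\eta$ and meets one requirement after another. It gives a conditional theorem.

**Theorem 3.** If $\lambda$ is infinite and $2^\lambda=\lambda^+$, then $(*)_{\lambda^+}$ holds. So under GCH there are completion regular non-$\tau$-additive measures, as in Theorem 2, with arbitrarily large additivity.

*Proof.* **Step 1: a list of test sets.** The family $[\lambda^+]^\lambda$ of subsets of $\lambda^+$ of size $\lambda$ has size $(\lambda^+)^\lambda=(2^\lambda)^\lambda=2^\lambda=\lambda^+$. Enumerate it as $\{D_\zeta:\zeta<\lambda^+\}$.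

**Step 2: the recursion.** We define $c(\cdot,\eta)$ by recursion on $\eta<\lambda^+$ so that, for all $k\ge1$, $\eta_0<\dots<\eta_{k-1}$, $w\in\omega^k$ and $\zeta<\eta_0$ with $D_\zeta\subset\eta_0$,
$$\bigl|\{\xi\in D_\zeta: c(\xi,\eta_i)=w_i\ \text{ for all } i<k\}\bigr|=\lambda. \tag{5}$$
At stage $\eta$ we must take care of the tuples whose largest member is $\eta$. For $k=1$ the relevant sets are the $D_\zeta\subset\eta$ with $\zeta<\eta$. For $k\ge2$ they are the sets in (5) that belong to $(\eta_0,\dots,\eta_{k-2})$ below $\eta$ and to $w\restriction(k-1)$; these have size $\lambda$ by the earlier stages and are contained in $\eta_0\subset\eta$. There are at most $\lambda$ relevant sets, because $|\eta|\le\lambda$.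

If there are any, choose pairwise disjoint subsets of them of size $\lambda$, one for each. To do so, run a recursion of length $\lambda$ in which every relevant set has its turn $\lambda$ times; at each turn pick an element of that set not picked before, which is possible since fewer than $\lambda$ elements have been picked. Split each of the chosen subsets into $\omega$ pieces of size $\lambda$. Let $c(\xi,\eta)=n$ if $\xi$ is in the $n$-th piece of one of them, and $c(\xi,\eta)=0$ for all other $\xi<\eta$. Then every relevant set contains $\lambda$ many $\xi$ with $c(\xi,\eta)=n$, for every $n$. This is (5) for the tuples ending in $\eta$.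

**Step 3: verification of $(*)_{\lambda^+}$.** Given $F,\mathcal A,w$, choose $\zeta$ with $D_\zeta\subset F$. The sets in $\mathcal A$ are disjoint and there are $\lambda^+$ many of them, so some $a\in\mathcal A$ has $\min a>\zeta$ and $\min a>\sup D_\zeta$. By (5) there is $\xi\in D_\zeta\subset F$ with $c(\xi,\eta_i)=w_i$ for all $i$, and $\xi<\min a$ since $D_\zeta\subset\min a$.

For the last sentence, $\lambda^+$ is regular uncountable, so Theorem 2 applies, and by Proposition 2 unions of fewer than $\lambda^+$ null sets are null. Under GCH every infinite $\lambda$ is allowed. $\square$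

The argument stops in ZFC at its Step 1. The recursion has $\lambda^+$ stages and handles at most $\lambda$ test sets at each. Step 3 needs a test set inside every $F$ of size $\lambda^+$. Listing all sets of size $\lambda$ requires $2^\lambda=\lambda^+$; for $\lambda=\omega$ this is CH. With a list of length $\lambda^+$ that omits some sets, the proof says nothing about an $F$ that contains no listed set.

The way around this is not to build $c(\xi,\eta)$ by meeting requirements at all. We attach a function $f_\xi\in\omega^\omega$ to every $\xi$ and compute $c(\xi,\eta)$ from the two functions $f_\xi,f_\eta$ by one fixed rule. Then, for each $F$ separately, a countable test set $D\subset F$ can be chosen after the coloring is known, with no list.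

## 7. A well-ordered unbounded family and its oscillations

Recall that $\mathfrak b>\omega$: given $g_0,g_1,\dots$, the function $n\mapsto\max_{i\le n}g_i(n)$ is a $\le^*$-upper bound of all of them. Also $\mathfrak b\le2^\omega$, since $\omega^\omega$ itself has no upper bound ($h+1\not\le^*h$).

**Lemma 1.** There are strictly increasing functions $f_\alpha\in\omega^\omega$, $\alpha<\mathfrak b$, with $f_\beta<^*f_\alpha$ for $\beta<\alpha$, such that $\{f_\alpha:\alpha\in A\}$ is $\le^*$-unbounded for every cofinal $A\subset\mathfrak b$. Moreover $\mathfrak b$ is regular, and $A\subset\mathfrak b$ is cofinal if and only if $|A|=\mathfrak b$.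

*Proof.* Fix an unbounded family $\{g_\alpha:\alpha<\mathfrak b\}$. At stage $\alpha$ the fewer than $\mathfrak b$ functions $g_\alpha$ and $f_\beta$, $\beta<\alpha$, have a $\le^*$-upper bound $h$. Put $f_\alpha(n)=n+1+\sum_{i\le n}h(i)$. This is strictly increasing and $>h(n)$ everywhere, so $g_\alpha<^*f_\alpha$ and $f_\beta<^*f_\alpha$ for $\beta<\alpha$.

Let $A$ be cofinal and suppose $f_\alpha\le^*g$ for all $\alpha\in A$. For every $\beta<\mathfrak b$ there is $\alpha\in A$ with $\alpha>\beta$, so $g_\beta<^*f_\beta<^*f_\alpha\le^*g$. Thus $g$ bounds all $g_\beta$, a contradiction. So $\{f_\alpha:\alpha\in A\}$ is unbounded, and $|A|\ge\mathfrak b$ by the definition of $\mathfrak b$. Hence $\mathfrak b$ is regular and cofinal sets have size $\mathfrak b$. Conversely, a set that is not cofinal lies in some $\beta<\mathfrak b$ and has size $<\mathfrak b$. $\square$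

Fix this family. We now compare two functions by counting how often the first drops from above the second to below it.

**Definition 5.** Let $x,y$ be functions on $\omega$ or finite strings of integers. Then $x$ has a down-crossing at $(n,n+1)$ against $y$ if both are defined at $n$ and $n+1$, and $x(n)>y(n)$, $x(n+1)\le y(n+1)$. For $\xi<\eta<\mathfrak b$ let
$$\mathrm{osc}(\xi,\eta)=\bigl|\{n: f_\xi(n)>f_\eta(n),\ f_\xi(n+1)\le f_\eta(n+1)\}\bigr|. \tag{6}$$

The number (6) is finite, because $f_\xi<^*f_\eta$. For instance, the string $(3,4,9,10)$ has exactly two down-crossings against $(1,6,7,12)$: it is above at $0$, below at $1$, above at $2$, below at $3$, so they are at $(0,1)$ and $(2,3)$.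

We write $\eta_0(a)<\dots<\eta_{k-1}(a)$ for the elements of $a\in[\mathfrak b]^k$, and $f\supset s$ if the function $f$ extends the string $s$.

## 8. The oscillation lemma

The next lemma is in the style of Todorcevic. It produces every sufficiently large oscillation number, simultaneously against all members of some $a\in\mathcal A$.

**Lemma 2.** Let $F\subset\mathfrak b$, $|F|=\mathfrak b$, $k\ge1$, and let $\mathcal A\subset[\mathfrak b]^k$ be pairwise disjoint with $|\mathcal A|=\mathfrak b$. There are $m<\omega$, distinct $t_0,\dots,t_{k-1}\in\omega^m$ and $h_0,\dots,h_{k-1}<\omega$ such that for every $j\ge1$ there are $\xi\in F$, $a\in\mathcal A$ with $\xi<\min a$ and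
$$f_{\eta_i(a)}\supset t_i,\qquad \mathrm{osc}(\xi,\eta_i(a))=h_i+j\qquad(i<k). \tag{7}$$

The mechanism is as follows. We build finite strings $s$ for $f_\xi$ and $v_i$ for the $f_{\eta_i}$. First let $f_\xi$ jump above all $v_i$; this is possible because the tree of strings of $F$ branches infinitely often. Then let all $f_{\eta_i}$ jump above $f_\xi$; this is possible because $\mathcal A$ is unbounded. Since all functions increase, each such round produces exactly one down-crossing for each $i$. After the last round we must prevent any further crossing, and this is why $\xi$ will be taken from a countable set lying below one ordinal $\gamma$.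

*Proof.* **Step 1: thinning, so that every string that occurs occurs $\mathfrak b$ times.** For a finite string $s$ let $F_s=\{\xi\in F:s\subset f_\xi\}$. There are countably many strings, so the union of all $F_s$ of size $<\mathfrak b$ has size $<\mathfrak b$. Remove it from $F$. Afterwards every $F_s$ is empty or of size $\mathfrak b$. Let $T=\{s:F_s\neq\emptyset\}$. Choose a countable $D\subset F$ that meets $F_s$ for every $s\in T$, and an ordinal $\gamma<\mathfrak b$ larger than all elements of $D$.

Since the sets in $\mathcal A$ are disjoint, fewer than $\mathfrak b$ of them meet $\gamma+1$; discard those. For each remaining $a$ all $\eta\in a$ are $>\gamma$, and the functions $f_\eta$, $\eta\in a$, are distinct. So there is $m_a<\omega$ such that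
$$f_\gamma(n)\le f_\eta(n)\quad\text{for all } n\ge m_a,\ \eta\in a, \tag{8}$$
and the strings $f_\eta\restriction m_a$, $\eta\in a$, are distinct. By thinning we may assume that $m_a=m$ and $f_{\eta_i(a)}\restriction m=t_i$ do not depend on $a$. For a $k$-tuple $u$ of strings let $\mathcal A_u=\{a\in\mathcal A:f_{\eta_i(a)}\supset u_i\text{ for all }i<k\}$. There are countably many $u$; as before, after discarding fewer than $\mathfrak b$ sets, every $\mathcal A_u$ is empty or of size $\mathfrak b$. Now $m$ and the $t_i$ are fixed, and the first part of (7) holds for every $a\in\mathcal A$.

**Step 2 (Claim A): $\xi$ can jump.** Call $s'\in T$ splitting if $\{f_\xi(|s'|):\xi\in F_{s'}\}$ is infinite. We claim that every $s\in T$ has a splitting extension in $T$. Otherwise every extension of $s$ in $T$ has only finitely many immediate successors in $T$. Then $T$ has finitely many strings of each length above $s$, so $\{f_\xi(n):\xi\in F_s\}$ is finite for each $n$. The function of maxima bounds $\{f_\xi:\xi\in F_s\}$. But $|F_s|=\mathfrak b$, so $F_s$ is cofinal, which contradicts Lemma 1.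

**Step 3 (Claim B): the $\eta_i$ can jump together.** Let $v\in(\omega^L)^k$ with $\mathcal A_v\neq\emptyset$. We claim that there are $l_i\ge L$, strings $u_i\in\omega^{l_i}$ extending $v_i$ $(i<k)$, and $a^p\in\mathcal A_v$ $(p<\omega)$ such that
$$f_{\eta_i(a^p)}\supset u_i\ \text{ for all }p,\qquad f_{\eta_i(a^p)}(l_i)\to\infty\ \text{ as }p\to\infty\qquad(i<k). \tag{9}$$

Put $g_a(n)=\min_{i<k}f_{\eta_i(a)}(n)$. Suppose that for every $n\ge L$ the set $\{g_a(n):a\in\mathcal A_v\}$ is finite, with maximum $P(n)$ (and $P(n)=0$ for $n<L$). Since $|\mathcal A_v|=\mathfrak b$ and its members are disjoint, every $\beta<\mathfrak b$ has some $a\in\mathcal A_v$ with $\beta<\min a$. Then $f_\beta<^*f_\eta$ for the finitely many $\eta\in a$, so $f_\beta\le^*g_a\le^*P$. Thus $P$ bounds all $f_\beta$, a contradiction. So there are $l\ge L$ and $a^p\in\mathcal A_v$ with $g_{a^p}(l)\ge p$ for all $p$. Then $f_{\eta_i(a^p)}(l)\to\infty$ for every $i$.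

A sequence of integers has a subsequence that is constant or tends to $\infty$. Passing to subsequences finitely often, we may assume that for every $i<k$ and $n\le l$ the sequence $p\mapsto f_{\eta_i(a^p)}(n)$ is constant or tends to $\infty$. Let $l_i$ be the least $n$ for which it tends to $\infty$. Then $l_i\le l$. Also $l_i\ge L$, since for $n<L$ the value is always $v_i(n)$. Below $l_i$ all sequences are constant, so $u_i:=f_{\eta_i(a^p)}\restriction l_i$ does not depend on $p$, and it extends $v_i$. This proves Claim B. The places $l_i$ may differ for different $i$, which does no harm below.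

**Step 4: the starting strings and the numbers $h_i$.** Fix a splitting $s^0\in T$ (Claim A), let $n_0=|s^0|$, and fix $v^0\in(\omega^{n_0+1})^k$ with $\mathcal A_{v^0}\neq\emptyset$. Let $h_i$ be the number of down-crossings of $s^0$ against $v^0_i$ at $(n,n+1)$ with $n+1<n_0$. These numbers are fixed before $j$ is given.

Now fix $j\ge1$. We shall produce, for $r=0,1,\dots,j-1$, a splitting $s^r\in T$ of length $n_r$ and $v^r\in(\omega^{n_r+1})^k$ with $\mathcal A_{v^r}\ne\emptyset$ such that for each $i<k$
$$s^r\text{ has exactly }h_i+r\text{ down-crossings against }v^r_i\text{ at }(n,n+1)\text{ with }n+1<n_r. \tag{10}$$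
For $r=0$ this holds. If $j=1$, go to Step 6 at once.

**Step 5: from $r$ to $r+1$ when $r<j-1$; one more down-crossing for each $i$.** Apply Claim B to $v^r$, with $L=n_r+1$, to get $l_i\ge n_r+1$, $u_i$, $a^p$. Since $s^r$ is splitting, there is $\xi'\in F_{s^r}$ with $f_{\xi'}(n_r)>\max_iu_i(l_i-1)$. By Claim A choose a splitting $s^{r+1}\in T$ that extends $f_{\xi'}\restriction(\max_il_i+1)$, and let $n_{r+1}=|s^{r+1}|>\max_il_i$. It extends $s^r$, and $s^{r+1}(n_r)=f_{\xi'}(n_r)$. Now choose $p$ so large that $f_{\eta_i(a^p)}(l_i)>s^{r+1}(n_{r+1}-1)$ for all $i$, and put $v^{r+1}_i=f_{\eta_i(a^p)}\restriction(n_{r+1}+1)$. Then $a^p\in\mathcal A_{v^{r+1}}$, and $v^{r+1}_i$ extends $u_i$ and $v^r_i$. All functions are increasing, so: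

* for $n_r\le n<l_i$: $s^{r+1}(n)\ge s^{r+1}(n_r)>u_i(l_i-1)\ge u_i(n)=v^{r+1}_i(n)$;
* for $l_i\le n<n_{r+1}$: $s^{r+1}(n)\le s^{r+1}(n_{r+1}-1)<f_{\eta_i(a^p)}(l_i)\le f_{\eta_i(a^p)}(n)=v^{r+1}_i(n)$.

Count the down-crossings with $n+1<n_{r+1}$. Those with $n+1<n_r$ are the old ones, $h_i+r$ in number. At $(n_r-1,n_r)$ there is none, since $s^{r+1}(n_r)>v^{r+1}_i(n_r)$. For $n\ge n_r$ the string $s^{r+1}$ is above on $[n_r,l_i)$ and below on $[l_i,n_{r+1})$, both intervals being nonempty. So there is exactly one, at $n=l_i-1$. The total is $h_i+r+1$, which is (10) for $r+1$.

**Step 6: the last round, after which nothing crosses any more.** Let $r=j-1$. Apply Claim B to $v^r$ and choose $\xi'\in F_{s^r}$ with $f_{\xi'}(n_r)>\max_iu_i(l_i-1)$, as in Step 5. Since $f_{\xi'}\restriction(n_r+1)\in T$, there is $\xi\in D$ with $f_\xi\supset f_{\xi'}\restriction(n_r+1)$. As $\xi<\gamma$, there is $N\ge m,\max_il_i$ with $f_\xi(n)\le f_\gamma(n)$ for all $n\ge N$. Only now choose $p$, with $f_{\eta_i(a^p)}(l_i)>f_\xi(N)$ for all $i$. Put $a=a^p$ and $\eta_i=\eta_i(a)$. Then for each $i$: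

* for $n_r\le n<l_i$: $f_\xi(n)\ge f_\xi(n_r)>u_i(l_i-1)\ge u_i(n)=f_{\eta_i}(n)$;
* for $l_i\le n\le N$: $f_\xi(n)\le f_\xi(N)<f_{\eta_i}(l_i)\le f_{\eta_i}(n)$;
* for $n\ge N$: $f_\xi(n)\le f_\gamma(n)\le f_{\eta_i}(n)$, by the choice of $N$ and by (8), since $N\ge m$.

Since $f_\xi\supset s^r$ and $f_{\eta_i}\supset v^r_i$, there are $h_i+j-1$ down-crossings with $n+1<n_r$ by (10). There is none at $(n_r-1,n_r)$, there is exactly one with $n_r\le n<l_i$, namely at $n=l_i-1$, and there is none with $n\ge l_i$, because from $l_i$ on $f_\xi$ is never above $f_{\eta_i}$. Hence $\mathrm{osc}(\xi,\eta_i)=h_i+(j-1)+1=h_i+j$. Finally $\xi\in D\subset F$ and $\xi<\gamma<\min a$. $\square$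

## 9. From oscillation numbers to arbitrary colors

Can we take $c=\mathrm{osc}$? Already for $k=2$ the lemma does not give enough. It realizes the pairs $(h_0+j,h_1+j)$, with the same $j$ and with $h_0,h_1$ that depend on $F$ and $\mathcal A$. A prescribed pair $w$ with $w_1-w_0\ne h_1-h_0$ is not among them. The free parameter $j$ can, however, carry a code, and the distinct strings $t_i$ let the color know which $\eta_i$ it is looking at.

**Lemma 3 (ZFC).** There is a coloring $c:\{(\xi,\eta):\xi<\eta<\mathfrak b\}\to\omega$ satisfying $(*)_{\mathfrak b}$.

*Proof.* **Step 1: windows for all possible instructions.** Enumerate as $\rho_0,\rho_1,\dots$ all tuples $(k,m,(t_i)_{i<k},(h_i)_{i<k},(w_i)_{i<k})$ with $k\ge1$, $m<\omega$, distinct $t_i\in\omega^m$ and $h_i,w_i\in\omega$; there are countably many. Choose inductively $j_q\ge1$ such that the intervals of integers $[j_q,\,j_q+\max_ih_i]$, with the $h_i$ of $\rho_q$, are pairwise disjoint. Call this interval the window of $\rho_q$.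

**Step 2: the rule.** Define $\psi:\omega\times\omega^\omega\to\omega$ as follows. If $N$ lies in the window of $\rho_q$ and, for the data of $\rho_q$, some $i$ satisfies both $f\restriction m=t_i$ and $N=h_i+j_q$, let $\psi(N,f)=w_i$. In all other cases let $\psi(N,f)=0$. This is well defined: $N$ lies in at most one window, and $f\restriction m=t_i$ for at most one $i$ because the $t_i$ are distinct. Put
$$c(\xi,\eta)=\psi(\mathrm{osc}(\xi,\eta),f_\eta). \tag{11}$$

**Step 3: verification.** Given $F,k,\mathcal A,w$, take $m,t_i,h_i$ from Lemma 2. The tuple $(k,m,(t_i),(h_i),(w_i))$ is some $\rho_q$. Apply Lemma 2 with $j=j_q$. The resulting $\xi\in F$ and $a\in\mathcal A$ satisfy $\xi<\min a$, $f_{\eta_i(a)}\supset t_i$ and $\mathrm{osc}(\xi,\eta_i(a))=h_i+j_q$, which is in the window of $\rho_q$. So $c(\xi,\eta_i(a))=\psi(h_i+j_q,f_{\eta_i(a)})=w_i$ for all $i<k$. $\square$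

*Proof of Theorem 1.* By Lemma 1 and $\mathfrak b>\omega$, the cardinal $\mathfrak b$ is regular uncountable. Take $c$ from Lemma 3 and $X=X_c$ with $\kappa=\mathfrak b$. Proposition 1 gives the embedding into $(\omega+1)^{\mathfrak b}$ and (a). Theorem 2 gives (b). Proposition 2 gives the dichotomy for Borel sets and all claims about $\mu$. $\square$

So the existence of a completion regular, non-$\tau$-additive measure on a completely regular space is a theorem of ZFC. The measure is $\{0,1\}$-valued, on a zero-dimensional Hausdorff space of cardinality $\mathfrak b$. By Proposition 2, its null sets are exactly the sets of size $<\mathfrak b$, and unions of fewer than $\mathfrak b$ null sets are null.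

## 10. Products with separable metrizable spaces and atomless examples

The measure $\mu$ of Theorem 1 takes only the values $0$ and $1$. This is easily changed. Let $X$ and $\mu$ be as in Theorem 1.

**Theorem 4 (ZFC).** Let $Y$ be a separable metrizable space and $\nu$ a non-zero finite non-negative Borel measure on $Y$. Then $\mu\otimes\nu$ on $X\times Y$ is completion regular and not $\tau$-additive. With $\nu$ Lebesgue measure on $[0,1]$ it is atomless; more generally, it is atomless whenever $\nu$ is.

*Proof.* **Step 1: $\mu\otimes\nu$ is defined on all Borel sets.** Let $(I_n)$ be a countable base of $Y$, and let $W\subset X\times Y$ be open. Let $U_n$ be the union of all open $U\subset X$ with $U\times I_n\subset W$. Then $U_n\times I_n\subset W$. Every point of $W$ has a neighborhood of the form $U\times I_n\subset W$, so $W=\bigcup_nU_n\times I_n$. Hence $\mathcal B(X\times Y)\subset\mathcal B(X)\otimes\mathcal B(Y)$. The reverse inclusion holds because the projections are continuous.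

**Step 2: completion regularity.** Let $\mathcal S$ be the family of all $E\in\mathcal B(X\times Y)$ for which there are Baire sets $E_1\subset E\subset E_2$ of $X\times Y$ with $(\mu\otimes\nu)(E_2\setminus E_1)=0$. It is closed under complements and countable unions, hence a $\sigma$-algebra. By Step 1 it is enough that it contains the rectangles $B\times C$ with $B\in\mathcal B(X)$, $C\in\mathcal B(Y)$. Take Baire sets $B_1\subset B\subset B_2$ with $\mu(B_2\setminus B_1)=0$. Then $B_1\times C\subset B\times C\subset B_2\times C$, and the difference $(B_2\setminus B_1)\times C$ of the outer sets is null. The outer sets are in $\mathcal Ba(X)\otimes\mathcal B(Y)\subset\mathcal Ba(X\times Y)$: here $\mathcal B(Y)=\mathcal Ba(Y)$ since $Y$ is metrizable, and a continuous function of one coordinate is continuous on $X\times Y$.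

**Step 3: failure of $\tau$-additivity.** The sets $[0,\beta)\times Y=\{(x,y):\theta_\beta(x)\neq0\}$ are functionally open and null. They increase to $X\times Y$, which has measure $\nu(Y)>0$.

**Step 4: atoms.** Let $\nu$ be atomless and $\delta>0$. We first split $Y$ into finitely many Borel pieces of measure $<\delta$. Points are $\nu$-null, so every point lies in some $I_n$ with $\nu(I_n)<\delta$. Countably many such sets cover $Y$; making them disjoint, we get Borel sets $C_0,C_1,\dots$ of measure $<\delta$ that partition $Y$. For large $M$ the set $\bigcup_{n\ge M}C_n$ has measure $<\delta$, and $C_0,\dots,C_{M-1},\bigcup_{n\ge M}C_n$ are the pieces. Suppose now that $E$ were an atom of $\mu\otimes\nu$ with measure $\delta>0$. One of the finitely many sets $E\cap(X\times C)$, $C$ a piece, has positive measure, hence measure $\delta$. But its measure is at most $(\mu\otimes\nu)(X\times C)=\nu(C)<\delta$, a contradiction. Lebesgue measure on $[0,1]$ is atomless. $\square$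

## 11. Countable null sets and S-spaces

In Theorem 1 the null sets are the sets of size $<\mathfrak b$. Could one replace "size $<\mathfrak b$" by "countable" in ZFC? No. Consider the statement

(S): there is a completely regular Hausdorff space $Z$, covered by open null sets, with a non-zero non-negative completion regular measure $\nu$ whose null sets are exactly the countable sets.

**Theorem 5.** The statement (S) is independent of ZFC (assuming ZFC is consistent).

An S-space is a regular Hausdorff space that is hereditarily separable (every subspace is separable) and not Lindelöf. For contrast, $\mathbb R$ is hereditarily separable but Lindelöf, and an uncountable discrete space is not Lindelöf but not separable; neither is an S-space.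

*Proof.* **Step 1: (S) is consistent.** If $\mathfrak b=\omega_1$, the space and measure of Theorem 1 satisfy (S): the open null sets $[0,\beta)$ cover $X$, and the null sets are those of size $<\omega_1$. Under CH we have $\omega<\mathfrak b\le2^\omega=\omega_1$, so $\mathfrak b=\omega_1$; and CH is consistent relative to ZFC.

For the other direction we show that (S) gives an S-space. Let $Z,\nu$ be as in (S), and let $\nu^*$ be the outer measure of $\nu$.

**Step 2: $Z$ has no uncountable discrete subspace.** Suppose $D\subset Z$ is discrete with $|D|=\omega_1$. Being uncountable, $D$ is not null, so $\nu^*(D)>0$. For $x\in D$ take an open $V_x$ with $V_x\cap D=\{x\}$. Every $E\subset D$ equals $D\cap\bigcup_{x\in E}V_x$, so it is the trace on $D$ of an open set.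

We check that $\nu^*$ is countably additive on the subsets of $D$. Let $H\supset D$ be a Borel set with $\nu(H)=\nu^*(D)$. Then $\nu^*(B\cap D)=\nu(B\cap H)$ for every Borel $B$. The inequality $\le$ is clear. If it were strict, there would be a Borel $C$ with $B\cap D\subset C\subset B\cap H$ and $\nu(C)<\nu(B\cap H)$, and then $(H\setminus B)\cup C$ would contain $D$ and have measure $<\nu(H)=\nu^*(D)$, which is impossible. If $E_0,E_1,\dots\subset D$ are disjoint, write $E_n=B_n\cap D$ with $B_n$ Borel. Replacing $B_n$ by $B_n\setminus\bigcup_{i<n}B_i$ does not change $B_n\cap D$, so we may assume that the $B_n$ are disjoint. Then $\nu^*(\bigcup_nE_n)=\nu(\bigcup_nB_n\cap H)=\sum_n\nu(B_n\cap H)=\sum_n\nu^*(E_n)$.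

So $\nu^*$ is a non-zero finite countably additive measure on all subsets of a set of size $\omega_1$. It vanishes at points, since countable sets are null. This contradicts Ulam's theorem.

**Step 3: a non-Lindelöf subspace.** Every point of $Z$ lies in an open null set, which is countable. And $Z$ is uncountable because $\nu(Z)>0$. So we can choose recursively $x_\alpha$ and countable open $V_\alpha\ni x_\alpha$ for $\alpha<\omega_1$ with
$$x_\alpha\notin\bigcup_{\beta<\alpha}V_\beta. \tag{12}$$
The $x_\alpha$ are distinct. Let $S=\{x_\alpha:\alpha<\omega_1\}$. The sets $V_\alpha$ cover $S$, and countably many of them cover only a countable set. So $S$ is not Lindelöf.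

**Step 4: $S$ is hereditarily separable.** Suppose some subspace of $S$ is not separable. No countable subset of it is dense in it, so we can choose recursively points $y_\alpha$, $\alpha<\omega_1$, in it with $y_\alpha\notin\overline{\{y_\beta:\beta<\alpha\}}$. They are distinct, so $y_\alpha=x_{g(\alpha)}$ with $g:\omega_1\to\omega_1$ injective. For every $\delta<\omega_1$ only countably many $\alpha$ have $g(\alpha)\le\delta$. Hence we can choose recursively an uncountable $J\subset\omega_1$ on which $g$ is increasing: the next index is taken larger than all earlier ones, with value of $g$ larger than all earlier values. If $\alpha<\beta$ are in $J$, then $g(\alpha)<g(\beta)$, so $y_\beta=x_{g(\beta)}\notin V_{g(\alpha)}$ by (12). So for $\alpha\in J$ the open set $V_{g(\alpha)}\setminus\overline{\{y_\beta:\beta<\alpha\}}$ contains $y_\alpha$ and no other $y_\beta$ with $\beta\in J$. Thus $\{y_\alpha:\alpha\in J\}$ is an uncountable discrete subspace of $Z$, which contradicts Step 2.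

So $S$, which is regular and Hausdorff as a subspace of $Z$, is an S-space.

**Step 5: the negation of (S) is consistent.** By Todorcevic (*Forcing positive partition relations*, Trans. AMS 280 (1983); see also *Partition Problems in Topology*, 1989) it is consistent relative to ZFC that there are no S-spaces. In that situation (S) fails by Steps 2–4. $\square$
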